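# Topological groups with compact boundaries: locally compact or zero-dimensional

## Mixing a circle with the rationals

All spaces are Tychonoff. For an open set $U$ in a space $X$ write $\partial U=\overline U\setminus U$ for its boundary.

**Definition.** A base $\mathcal B$ of $X$ is a *$bc$-base* if $\partial U$ is compact for every $U\in\mathcal B$. The space $X$ is *zero-dimensional* if it has a base of sets that are both open and closed ("clopen"); in symbols, $\operatorname{ind}X=0$. It is *locally compact* if every point has a neighborhood with compact closure.

There are two cheap ways to own a $bc$-base. If $X$ is zero-dimensional, the clopen sets form a base and their boundaries are empty. If $X$ is locally compact, the open sets with compact closure form a base, and their boundaries are closed subsets of compact sets. So $\mathbb Q$ and $\mathbb R$ both have $bc$-bases, for opposite reasons.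

Now take a topological group with a $bc$-base that is not locally compact. Must it be zero-dimensional? The answer one would first guess is *no*: the two reasons look independent, and a mixture of them should give a group that is neither. General topology encourages this guess.

**Example 1 (a space of mixed type).** Let $D$ be a countable dense subset of the sphere $S^2$ and $X=S^2\setminus D$.

*It has a $bc$-base.* Fix $x\in X$. Each $d\in D$ lies on exactly one circle centered at $x$, unless it is antipodal to $x$, so all but countably many circles centered at $x$ miss $D$. Take the open cap bounded by such a circle $K$ and intersect it with $X$. The boundary of this set in $X$ is a closed subset of $K\subseteq X$, hence compact. These sets form a local base at $x$.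

*It is not locally compact.* Suppose $K\subseteq X$ is compact and contains $W\cap X$ with $W\neq\emptyset$ open in $S^2$. Then $K$ is closed in $S^2$, and $X$ is dense in $S^2$ since $D$ is countable. So $K\supseteq \overline{W\cap X}\supseteq W$, and $W$ contains a point of $D$, which is impossible.

*It is connected, hence not zero-dimensional.* Two points $x\ne y$ of $X$ are joined by uncountably many circular arcs in $S^2$ that pairwise meet only in $x$ and $y$. Only countably many of them meet $D$.

So for spaces the mixture exists. Let us look for it among groups, starting with the obvious candidates.

**Test 1: the circle times the rationals.** Let $\mathbb T=\mathbb R/\mathbb Z$, $D=\mathbb Q/\mathbb Z\subset \mathbb T$ and $G=\mathbb T\times D$. No compact $K\subseteq D$ has nonempty interior in $D$: otherwise $K\supseteq W\cap D$ for a nonempty open arc $W$, and since $K$ is closed in $\mathbb T$ and $D$ is dense, $K\supseteq W$, although $K$ is countable. So $D$ is not locally compact, and neither is $G$, which contains $\{0\}\times D$ as a closed subspace. Nor is $G$ zero-dimensional: a clopen set containing $(0,0)$ contains the connected set $\mathbb T\times\{0\}$.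

Does $G$ have a $bc$-base? Suppose $U$ is an open neighborhood of $(0,0)$ with compact boundary and $U\subseteq I\times D$, where $I\neq\mathbb T$ is an open arc around $0$. For all $q$ in some neighborhood $Q$ of $0$ in $D$ we have $(0,q)\in U$. The circle $\mathbb T\times\{q\}$ is connected, meets $U$ and is not contained in $U$, so it meets $\partial U$. Hence the projection of $\partial U$ to $D$, a compact set, contains $Q$. That is impossible. The candidate fails.

**Test 2: infinite-dimensional normed spaces.** Let $U$ be a bounded open neighborhood of $0$ in such a space. For a unit vector $u$ let $t_u=\sup\{t\ge 0: tu\in U\}$. Then $0<t_u<\infty$ and $t_uu\in\overline U$. Since $U$ is open, $t_uu\in U$ would put slightly longer multiples of $u$ in $U$, so $t_uu\in\partial U$. Thus $x\mapsto x/\|x\|$ maps $\partial U$ continuously onto the unit sphere. If $\partial U$ were compact, the unit sphere would be compact, and the space would be finite-dimensional by Riesz's theorem. This candidate fails as well.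

**Test 3: a group without connected pieces.** Let $E=\{x\in\ell^2: x_n\in\mathbb Q\text{ for all }n\}$, an additive group with the norm topology. The inclusion $E\to\mathbb Q^{\mathbb N}$ is continuous and injective, and $\mathbb Q^{\mathbb N}$ is zero-dimensional, so any two points of $E$ are separated by a clopen set; $E$ has no connected subset with more than one point. It is not locally compact: for rational $q>0$ the points $qe_1,qe_2,\dots$ have pairwise distance $q\sqrt2$, so they form an infinite closed discrete subset of the closed ball of radius $q$.

Let $U$ be a bounded open set with $0\in U$, and let $m\ge1$. We construct a point of $\partial U$ whose coordinates before the $m$-th vanish. Put $x^{m-1}=0$. Given $x^{n-1}\in U$ with $n\ge m$, look at $x^{n-1}+\frac jn e_n$ for $j=0,1,2,\dots$. For $j=0$ this lies in $U$; for large $j$ it does not, as $U$ is bounded. Let $k\geq 1$ be the first $j$ for which it does not, and put $x^n=x^{n-1}+\frac{k-1}n e_n\in U$. Then $x^n$ has distance $\frac1n$ from a point outside $U$. The norms $\|x^n\|$ are bounded, so $x^n$ converges in norm to a point $x\in E$. Now $x\in\overline U$, and $x$ is also a limit of points of the closed set $E\setminus U$. So $x\in\partial U$.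

With $m=1$ we see that no bounded neighborhood of $0$ is clopen, so $E$ is not zero-dimensional. Using all $m$, we get points $y^{(m)}\in\partial U$ supported on coordinates $\ge m$. If $U$ contains the open ball of radius $r>0$ about $0$, then $\|y^{(m)}\|\ge r$. If $\partial U$ were compact, a subsequence would converge to some $y$. Every coordinate of $y$ is $0$, while $\|y\|\ge r$: a contradiction. So $E$ has no $bc$-base.

Three tests, three different arguments, and the guess loses each time. In fact it is wrong for all groups.

## The dichotomy for groups and for coset spaces

**Definition.** A topological group $G$ is *precompact* if for every open neighborhood $O$ of the neutral element $e$ there is a finite $F\subseteq G$ with $G=FO$.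

For instance, every subgroup $G$ of a compact group $K$ is precompact. Let $O=W\cap G$ with $W$ open in $K$, and choose an open $P\ni e$ in $K$ with $P^{-1}P\subseteq W$. Finitely many sets $k_iP$ cover $K$. Whenever $k_iP$ meets $G$, pick $g_i\in k_iP\cap G$. Then $k_iP\subseteq g_iP^{-1}P$, so $k_iP\cap G\subseteq g_i(W\cap G)=g_iO$. Thus $G$ is the union of finitely many $g_iO$. In particular $\mathbb T\times D$ of Test 1 is precompact.

The question comes from the paper "Some Aspects Of Dimension Theory For Topological Groups", in two parts: is every non-locally compact topological group with a $bc$-base zero-dimensional, and what if the group is also precompact? Two known results stand next to it: (i) every $\sigma$-compact non-locally compact topological group with a $bc$-base is zero-dimensional; (ii) if a non-locally compact topological group has a $bc$-base, then all its compact subspaces are zero-dimensional. The proof below uses neither. The answer to both parts is yes.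

**Theorem 1.** Every non-locally compact topological group with a $bc$-base is zero-dimensional, and in particular so is every precompact one. Consequently, a topological group has a $bc$-base if and only if it is locally compact or zero-dimensional.

**Theorem 2.** Let $H$ be a compact subgroup of a topological group $G$. Then the coset space $G/H$ has a $bc$-base if and only if it is locally compact or zero-dimensional.

The hypotheses are sharp in the following sense. "Compact boundary" cannot be weakened to "countable (hence $\sigma$-compact) boundary", even for precompact groups. In Theorem 2, "compact subgroup" cannot be weakened to "closed subgroup", even for Polish $G$. The last two sections show this.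

## Crossing a compact boundary along connected sets

Test 1 suggests a first line of attack: find connected sets that start in $U$, leave $U$, and so must cross $\partial U$. Let us see how far this goes in a group $G$ with a $bc$-base.

Let $C$ be the connected component of $e$, a closed normal subgroup, and suppose $C\ne\{e\}$. Pick $c\in C\setminus\{e\}$ and an open $U\ni e$ with compact boundary and $c\notin U^{-1}U$. Let $z\in U$. The coset $zC$ is connected and meets $U$. It is not contained in $U$, since $zC\subseteq U$ would give $C\subseteq z^{-1}U\subseteq U^{-1}U$. So $zC$ meets $\partial U$, that is, $z\in\partial U\cdot C$. Hence $U\subseteq \partial U\cdot C$, and the image of the compact set $\partial U$ in $G/C$ contains a neighborhood of the neutral element. We conclude that $G/C$ is locally compact.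

This is exactly where the approach stops. The information obtained concerns $G/C$ only. If $G$ is connected, then $C=G$ and the conclusion is empty. If $C=\{e\}$, the argument does not start, and Test 3 shows that a group with $C=\{e\}$ can fail to be zero-dimensional.

So connectedness is the wrong tool. What the negation of zero-dimensionality really provides is weaker: *there are no small clopen sets*. To contradict this, we must manufacture a small clopen set.

## Open sets with compact boundary, and ultrafilters that avoid boundaries

We collect the tools. For a space $X$ let $\mathcal B(X)$ be the family of **all** open $U\subseteq X$ with compact boundary. Then $X$ has a $bc$-base if and only if $\mathcal B(X)$ is a base.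

**Boundary calculus.** For open $U,V$,
$$\partial(U\cup V)\subseteq\partial U\cup\partial V,\qquad \partial(U\cap V)\subseteq\partial U\cup\partial V,\qquad \partial(X\setminus\overline U)\subseteq\partial U.\qquad (1)$$
For the first, $\overline{U\cup V}=\overline U\cup\overline V$, and a point of this set outside $U\cup V$ is in $\partial U$ or in $\partial V$. For the second, a point of $\overline{U\cap V}\subseteq\overline U\cap\overline V$ outside $U\cap V$ misses $U$ or $V$, so it is in $\partial U$ or $\partial V$. For the third, $X\setminus\overline U$ is contained in the closed set $X\setminus U$, so its boundary lies in $(X\setminus U)\cap\overline U=\partial U$. Boundaries are closed, and closed subsets of compact sets are compact. Hence $\mathcal B(X)$ is closed under finite unions, finite intersections and $U\mapsto X\setminus\overline U$. Clearly every homeomorphism of $X$ maps $\mathcal B(X)$ onto itself.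

**Ultrafilters.** An ultrafilter $\xi$ on $X$ is a family of nonempty subsets of $X$, closed under supersets and finite intersections, such that for each $A\subseteq X$ either $A\in\xi$ or $X\setminus A\in \xi$. If a finite union belongs to $\xi$, so does one of the sets. We say that $\xi$ *converges* to $x$ if all neighborhoods of $x$ belong to $\xi$. A space is compact if and only if every ultrafilter on it converges. In particular, an ultrafilter on $X$ that contains a compact set converges. For example, a nonprincipal ultrafilter on $\mathbb Q$ that contains $\mathbb N$ does not converge: every point of $\mathbb Q$ has a neighborhood meeting $\mathbb N$ in at most one point.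

**The decision property.** Let $\xi$ be a non-convergent ultrafilter on $X$ and $V\in\mathcal B(X)$. Then
$$\partial V\notin\xi,\ \text{ so exactly one of } V \text{ and } X\setminus\overline V \text{ belongs to } \xi.\qquad (2)$$
Indeed $\partial V$ is compact, so it is not in $\xi$, and $X$ is the disjoint union of $V$, $\partial V$ and $X\setminus\overline V$.

**Moving compact sets a little.** Let $G$ act continuously on $X$, which means that $(g,x)\mapsto gx$ is continuous on $G\times X$. If $K\subseteq X$ is compact, $W\subseteq X$ is open and $K\subseteq W$, then
$$\text{there is an open } O=O^{-1}\ni e \text{ in } G \text{ with } OK\subseteq W.\qquad (3)$$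
For each $x\in K$, continuity at $(e,x)$ gives open $O_x\ni e$ and $N_x\ni x$ with $O_xN_x\subseteq W$. Finitely many $N_x$ cover $K$; let $O'$ be the intersection of the corresponding $O_x$ and put $O=O'\cap O'^{-1}$.

## A point at infinity in place of a point

How can a group with a $bc$-base produce a small clopen set? Start with $U\in\mathcal B(G)$ around $e$, take a point $p\in U$, and form the set of $g$ for which $p\in g^{-1}U$:
$$\{g\in G: p\in g^{-1}U\}=Up^{-1}.$$
It is small: both $p\in U$ and $p\in g^{-1}U$, so $g\in UU^{-1}$. It is open, but it need not be closed, because $p$ may lie on the boundary of a translate $g^{-1}U$.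

Now replace $p$ by a non-convergent ultrafilter $\xi$ with $U\in\xi$, a kind of point at infinity of $U$, which exists because $\overline U$ is not compact. Put
$$S=\{g\in G: g^{-1}U\in\xi\}.$$
The set is still small, since $U\in\xi$ and $g^{-1}U\in\xi$ force $g^{-1}U\cap U\ne\emptyset$. And by (2) the ultrafilter never sits on the boundary of a translate, so the complement of $S$ is $\{g: g^{-1}(G\setminus\overline U)\in\xi\}$, a set of the same kind. If all sets of this kind are open, then $S$ is clopen.

But openness, which was free for a point $p$, has become the problem. By (3), small group elements move *compact* sets only a little, whereas $\xi$ lives away from compact sets. Openness can really fail.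

**Example 2.** Let $\mathbb Q$ act on itself by translation, let $a_n$ be irrational with $0<a_n<\frac12$ and $a_n\to0$, and let $V=\bigcup_{n\ge1}(n-a_n,n+a_n)\cap\mathbb Q$. As a locally finite union of clopen sets, $V$ is clopen in $\mathbb Q$, so $V\in\mathcal B(\mathbb Q)$. Let $\xi$ be a nonprincipal ultrafilter on $\mathbb Q$ containing $\mathbb N=\{1,2,\dots\}$. Then $V\in\xi$. For $0<|g|<\frac12$ the number $n+g$ has distance $|g|$ from $n$ and more than $\frac12$ from every other integer, so $n\in V-g$ if and only if $|g|<a_n$. This holds for finitely many $n$ only, so $V-g\notin\xi$. Hence $\{g: V-g\in\xi\}$ meets $(-\frac12,\frac12)$ only in $0$ and is not open.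

In the example, $V$ slips off itself in infinitely many pieces, and each piece is a small clopen set. The lemma of the next section says that this is the only thing that can go wrong: when there are no small clopen sets, openness holds. Then we win in either case.

## The lemma: without small clopen sets, the decision is locally constant

**Lemma.** Let a topological group $G$ act continuously on a space $X$ with a $bc$-base. Let $\xi$ be a non-convergent ultrafilter on $X$ and let $U\in\mathcal B(X)\cap\xi$. Suppose that no nonempty clopen subset of $X$ is contained in a set of the form $gU$, $g\in G$. Then for every $V\in\mathcal B(X)$ the set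
$$S_V=\{g\in G: g^{-1}V\in\xi\}$$
is clopen in $G$.

**Step 1: reduction to a statement near $e$.** The purpose is to isolate what must be proved. Each $g^{-1}$ acts as a homeomorphism, so $g^{-1}V\in\mathcal B(X)$ and $g^{-1}(X\setminus\overline V)=X\setminus\overline{g^{-1}V}$. By (2) for $g^{-1}V$, exactly one of these two sets is in $\xi$. Hence
$$G\setminus S_V=S_{X\setminus\overline V}.$$
As $X\setminus\overline V\in\mathcal B(X)$, it suffices to show that $S_V$ is open for every $V\in\mathcal B(X)$. We claim that this follows from:

**Claim.** If $V\in\mathcal B(X)\cap\xi$, there is an open $O=O^{-1}\ni e$ in $G$ with $oV\in\xi$ for all $o\in O$.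

Indeed, let $g\in S_V$ and apply the Claim to $g^{-1}V\in\mathcal B(X)\cap\xi$. For $n\in O$ we have $n^{-1}\in O$, so $(gn)^{-1}V=n^{-1}(g^{-1}V)\in\xi$. Thus $gO\subseteq S_V$, and $S_V$ is open.

The remaining steps prove the Claim. Fix $V\in\mathcal B(X)\cap\xi$.

**Step 2: shrinking $V$ around $\xi$.** We want a smaller member $V'$ of $\xi$ that lies in $U$ and whose closure lies in $V$, so that there is room between $\partial V'$ and $\partial V$. Let $y\in\partial V$. Since $\xi$ does not converge to $y$, some neighborhood of $y$ is not in $\xi$. As $\mathcal B(X)$ is a base, this neighborhood contains some $N_y\in\mathcal B(X)$ with $y\in N_y$, and $N_y\notin\xi$ because $\xi$ is closed under supersets. Finitely many $N_y$ cover the compact set $\partial V$. Let $N$ be their union (empty if $\partial V=\emptyset$). Then $N\in\mathcal B(X)$, $\partial V\subseteq N$, and $N\notin\xi$ because $\xi$ is an ultrafilter. By (2), $X\setminus\overline N\in\xi$. Put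
$$V'=V\cap(X\setminus\overline N)\cap U .$$
By (1), $V'\in\mathcal B(X)$, and $V'\in\xi$ as an intersection of three members of $\xi$. Since $V'$ lies in the closed set $X\setminus N$,
$$\overline{V'}\subseteq\overline V\setminus N\subseteq\overline V\setminus\partial V= V.\qquad (4)$$

**Step 3: choosing $O$.** We make sure that both boundaries move only a little. The set $\partial V'$ is compact and lies in the open set $V$, by (4). The set $\partial V$ is compact and, again by (4), lies in the open set $X\setminus\overline{V'}$. Applying (3) twice and intersecting, we get an open $O=O^{-1}\ni e$ with
$$O\,\partial V'\subseteq V,\qquad O\,\partial V\cap\overline{V'}=\emptyset.\qquad (5)$$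

**Step 4: what falls out of $V$ is clopen.** We compare the translate $o^{-1}V'$ with $V$. Let $o\in O$ and let
$$A=o^{-1}V'\cap(X\setminus V)$$
be the part of the translate that has left $V$. The two halves of (5) keep $A$ away from both boundaries in play.

*$A$ is open.* If $x\in\partial V$, then $ox\notin\overline{V'}$ by (5), so $x\notin o^{-1}V'$. Thus $o^{-1}V'\cap\partial V=\emptyset$, and $A=o^{-1}V'\cap(X\setminus\overline V)$ is an intersection of two open sets.

*$A$ is closed.* Since $o^{-1}\in O$, (5) gives $o^{-1}\partial V'\subseteq V$. So adding $o^{-1}\partial V'$ to $o^{-1}V'$ adds nothing outside $V$, and $A=o^{-1}\overline{V'}\cap(X\setminus V)$ is an intersection of two closed sets.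

**Step 5: using that small clopen sets are empty.** Here the hypothesis enters. The set $A$ is clopen and $A\subseteq o^{-1}V'\subseteq o^{-1}U$, so $A=\emptyset$. This says $o^{-1}V'\subseteq V$, that is, $V'\subseteq oV$. As $V'\in\xi$, also $oV\in\xi$. This proves the Claim and the Lemma. $\blacksquare$

Note why $V'$ was cut down to $U$: it makes $A$ small. In Example 2, for $V'\in\xi$ of the above kind and $o\ne0$ small, $A$ is a nonempty clopen set, and $\mathbb Q$ does not forbid it.

## Proof of Theorem 1

Let $G$ be a non-locally compact topological group with a $bc$-base, and suppose that $G$ is not zero-dimensional.

**Step 1: fixing the scale.** We need an open set too small to contain clopen sets, even after translation. If every neighborhood of $e$ contained a clopen set containing $e$, the translates of these clopen sets would form a base, and $G$ would be zero-dimensional. So there is an open $W_0\ni e$ such that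
$$\text{no clopen set } C \text{ satisfies } e\in C\subseteq W_0.\qquad (6)$$
By continuity of the group operations and since $\mathcal B(G)$ is a base, there is $U\in\mathcal B(G)$ with
$$e\in U,\qquad UU^{-1}\subseteq W_0,\qquad U^{-1}U\subseteq W_0 .$$

**Step 2: the hypothesis of the Lemma.** We check that no nonempty clopen set lies in a translate $gU$. Let $A\subseteq gU$ be clopen and $a\in A$. Write $a=gu$ with $u\in U$. Then $a^{-1}A$ is clopen, contains $e$, and
$$a^{-1}A\subseteq u^{-1}g^{-1}gU\subseteq U^{-1}U\subseteq W_0,$$
contrary to (6).

**Step 3: the ultrafilter.** We find a point at infinity of $U$. If $\overline U$ were compact, then all translates $g\overline U$ would be too, and $G$ would be locally compact. So $\overline U$ is not compact, and there is an ultrafilter on $\overline U$ that converges to no point of $\overline U$. Let $\xi$ be the ultrafilter on $G$ that it generates; then $\overline U\in\xi$, and $\xi$ converges to no point of $\overline U$. It also converges to no point outside $\overline U$, because such a point has the neighborhood $G\setminus\overline U\notin\xi$. So $\xi$ is non-convergent. As $\partial U$ is compact, $\partial U\notin\xi$, and therefore $U=\overline U\setminus\partial U\in\xi$.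

**Step 4: the small clopen set.** We now contradict (6). Let $G$ act on itself by left translations. By the Lemma with $V=U$, the set $S=\{g\in G: g^{-1}U\in\xi\}$ is clopen in $G$. As $U\in\xi$, we have $e\in S$. If $g\in S$, then $g^{-1}U$ and $U$ both belong to $\xi$, so they meet: $g^{-1}u=u'$ with $u,u'\in U$, and $g=uu'^{-1}\in UU^{-1}\subseteq W_0$. Thus $S$ is clopen and $e\in S\subseteq W_0$, which contradicts (6). So $G$ is zero-dimensional. Precompactness was not needed.

**Step 5: the equivalence.** It remains to collect the converse. We saw at the start that zero-dimensional spaces and locally compact spaces have $bc$-bases. Conversely, a group with a $bc$-base that is not locally compact is zero-dimensional, as just proved. $\blacksquare$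

**Remark 1.** It suffices to assume that some point of $G$ has a local base of open sets with compact boundaries, since translates of these sets form a $bc$-base.

**Remark 2.** Every connected topological group with a $bc$-base is locally compact. Otherwise it would be zero-dimensional and connected, hence a single point, which is compact.

**Remark 3.** If the group $G$ in Theorem 1 (not locally compact, with a $bc$-base) is moreover Lindelöf, then $\dim G=0$, since a Lindelöf space with a base of clopen sets is strongly zero-dimensional (Engelking, *General Topology*, Thm 6.2.7).

## Coset spaces of compact subgroups

Let $H$ be a compact subgroup of $G$, let $X=G/H$ with the quotient topology, $\pi:G\to X$ the quotient map and $x_0=\pi(e)$. The following facts will be used.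

First, $H$ is closed in $G$, so $X$ is Tychonoff by a textbook theorem. The map $\pi$ is open, since $\pi^{-1}(\pi(P))=PH$ is a union of translates $Ph$ of $P$. The group $G$ acts transitively on $X$ by $g\,\pi(k)=\pi(gk)$. The action is continuous: $(g,k)\mapsto\pi(gk)$ is continuous on $G\times G$, and it factors through the open continuous surjection $\mathrm{id}\times\pi:G\times G\to G\times X$.

Second,
$$\text{if } F\subseteq G \text{ is closed, then } FH \text{ is closed in } G.\qquad (7)$$
Let $x\notin FH$. As $H=H^{-1}$, the compact set $xH$ lies in the open set $G\setminus F$. By (3), $OxH\cap F=\emptyset$ for some open $O\ni e$. Then $Ox$ is a neighborhood of $x$ that misses $FH$. In particular $\pi^{-1}(\pi(F))=FH$ is closed, so $\pi$ is a closed map.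

Third, Wallace's theorem: if $K_1\times K_2\times K_3$ is a product of compact sets contained in an open subset $P$ of a product of three spaces, there are open $O_i\supseteq K_i$ with $O_1\times O_2\times O_3\subseteq P$.

**Proof of Theorem 2.** The "if" part was seen at the start and holds for all spaces. For "only if", let $X$ have a $bc$-base and suppose that $X$ is neither locally compact nor zero-dimensional. As $G$ acts transitively by homeomorphisms, no point of $X$ has a neighborhood with compact closure. For the same reason there is an open $M_0\ni x_0$ such that
$$\text{no clopen } C\subseteq X \text{ satisfies } x_0\in C\subseteq M_0.\qquad (8)$$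

In the proof of Theorem 1 smallness was measured by $UU^{-1}$ and $U^{-1}U$, which make no sense in $X$. The first step finds a substitute.

**Step 1: a set $M$ whose overlapping translates stay in $M_0$.** We find an open $M\ni x_0$ such that
$$gM\cap M\ne\emptyset\ \text{ implies }\ gM\subseteq M_0\qquad(g\in G).\qquad (9)$$
The continuous map $(a,b,c)\mapsto ab^{-1}c$ sends $H\times H\times H$ into $H=\pi^{-1}(x_0)\subseteq\pi^{-1}(M_0)$, which is open. By Wallace's theorem, after intersecting the three open sets, there is an open $O\supseteq H$ with $OO^{-1}O\subseteq\pi^{-1}(M_0)$. Since $\pi$ is closed, $M=X\setminus\pi(G\setminus O)$ is open. It contains $x_0$, because $\pi^{-1}(x_0)=H$ is disjoint from $G\setminus O$. And $\tilde M:=\pi^{-1}(M)\subseteq O$, because $k\notin O$ gives $\pi(k)\notin M$.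

Now let $gM\cap M\ne\emptyset$. As $\pi^{-1}(gM)=g\tilde M$ and $\pi$ is surjective, $g\tilde M\cap\tilde M\neq\emptyset$, so $g\in\tilde M\tilde M^{-1}$. Therefore
$$g\tilde M\subseteq\tilde M\tilde M^{-1}\tilde M\subseteq OO^{-1}O\subseteq\pi^{-1}(M_0),$$
and $gM=\pi(g\tilde M)\subseteq M_0$.

**Step 2: the hypothesis of the Lemma.** We check that no nonempty clopen $A\subseteq X$ is contained in some $gM$. Replacing $A$ by $g^{-1}A$, we may assume $A\subseteq M$. By transitivity, a point $a\in A$ has the form $a=kx_0$. Then $x_0=k^{-1}a\in k^{-1}M\cap M$, so $k^{-1}M\subseteq M_0$ by (9). Hence $k^{-1}A$ is clopen with $x_0\in k^{-1}A\subseteq M_0$, contrary to (8).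

**Step 3: the clopen set in $G$.** We apply the Lemma. Choose $U\in\mathcal B(X)$ with $x_0\in U\subseteq M$. Since $\overline U$ is not compact, Step 3 of the proof of Theorem 1, with $X$ in place of $G$, gives a non-convergent ultrafilter $\xi$ on $X$ with $U\in\xi$. By Step 2 above, no nonempty clopen set lies in a $gU\subseteq gM$. So
$$S=\{g\in G: g^{-1}U\in\xi\}$$
is clopen in $G$, and $e\in S$.

**Step 4: pushing $S$ down to $X$.** The set $S$ lives in $G$, while (8) concerns $X$. Consider $\pi(S)$. The set $\pi^{-1}(\pi(S))=SH$ is open as a union of translates of $S$, and closed by (7). So $\pi(S)$ is clopen in $X$, and $x_0\in\pi(S)$. Let $g\in S$. Then $g^{-1}U$ and $U$ belong to $\xi$, so $g^{-1}U\cap U\ne\emptyset$, hence $U\cap gU\neq\emptyset$ and $M\cap gM\ne\emptyset$. By (9), $\pi(g)=gx_0\in gM\subseteq M_0$. Thus $\pi(S)$ is clopen with $x_0\in\pi(S)\subseteq M_0$, contrary to (8). $\blacksquare$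

Compactness of $H$ was used in Step 1 (Wallace's theorem and closedness of $\pi$) and in Step 4 (closedness of $SH$), while the Lemma knows nothing about $H$.

## Countable boundaries do not suffice: $\mathbb T\times D$ again

**Example A.** We return to the precompact group $G=\mathbb T\times D$, $D=\mathbb Q/\mathbb Z$, of Test 1, which is neither locally compact nor zero-dimensional. The space $D$ has a base of clopen sets: intersect $D$ with open arcs whose endpoints are not in $D$. So the sets $I\times V$, with $I$ an open arc with distinct endpoints $a,b$ and $V$ clopen in $D$, form a base of $G$. The boundary of $I\times V$ is
$$(\overline I\times V)\setminus(I\times V)=\{a,b\}\times V,$$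
which is countable, hence $\sigma$-compact. So in Theorem 1 compact boundaries cannot be replaced by countable ones, even for precompact groups. (Test 1 showed directly that these boundaries cannot all be made compact.)

## The sphere minus a countable dense set as a coset space of a Polish group

**Example B.** Let $D\subset S^2$ be countable and dense and $X=S^2\setminus D$. By Example 1, $X$ has a $bc$-base, is not locally compact, and is not zero-dimensional. We show that $X$ is homeomorphic to $\Gamma/\Gamma_x$ with $\Gamma$ a Polish group and $\Gamma_x$ a closed subgroup. So for closed non-compact subgroups the conclusion of Theorem 2 can fail.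

**Step 1: the group.** We need a Polish (separable, completely metrizable) group acting on $X$. Recall that $\mathrm{Homeo}(S^2)$ with uniform convergence is a Polish group, and so is the group $\mathrm{Sym}(D)$ of permutations of $D$ with pointwise convergence, where $D$ is given the discrete topology. Let
$$\Gamma=\{(h,\sigma)\in\mathrm{Homeo}(S^2)\times\mathrm{Sym}(D): h|_D=\sigma\}.$$
This is a subgroup. It is closed: for each $d\in D$ both $(h,\sigma)\mapsto h(d)$ and $(h,\sigma)\mapsto\sigma(d)$ are continuous maps into $S^2$, and $\Gamma$ is where they agree for all $d$. So $\Gamma$ is Polish. For $(h,\sigma)\in\Gamma$ we have $h(D)=D$, hence $h(X)=X$, and $\Gamma$ acts on $X$ by $(h,\sigma)x=h(x)$. The action is continuous because evaluation is continuous for uniform convergence. The space $X$ is a $G_\delta$ subset of $S^2$, hence Polish.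

**Step 2: transitivity.** We show that any $x\in X$ can be moved to any $y\in X$. Let $h_1$ be a rotation of $S^2$ with $h_1(x)=y$. Then $h_1(D)$ and $D$ are countable dense subsets of $S^2\setminus\{y\}\cong\mathbb R^2$; note that $y\notin D$ and $y=h_1(x)\notin h_1(D)$. A separable metric space is *countable dense homogeneous* if for any two countable dense subsets some homeomorphism of the space maps one onto the other. By a theorem of R. Bennett (*Countable dense homogeneous spaces*, Fund. Math. 74 (1972)), locally compact, strongly locally homogeneous separable metric spaces have this property.

Strong local homogeneity asks for a base of open sets $B$ such that any point of $B$ can be moved to any other point of $B$ by a homeomorphism of the space that is the identity off $B$. In $\mathbb R^2$ open round discs do this: to move $a$ to $b$, map the segment from $a$ to each point $p$ of the bounding circle linearly onto the segment from $b$ to $p$, and leave the outside fixed. So there is a homeomorphism $f$ of $S^2\setminus\{y\}$ with $f(h_1(D))=D$. Put $f(y)=y$; this is a homeomorphism of $S^2$, the one-point compactification of $S^2\setminus\{y\}$. Then $f\circ h_1$ maps $D$ onto $D$ and $x$ to $y$, so it defines an element of $\Gamma$ moving $x$ to $y$.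

**Step 3: the coset space.** It remains to identify the topologies. Fix $x\in X$ and let $\Gamma_x$ be its stabilizer, a closed subgroup. The orbit map $\gamma\mapsto\gamma x$ induces a continuous bijection $\Gamma/\Gamma_x\to X$. By Effros' theorem (E. G. Effros, *Transformation groups and $C^*$-algebras*, Ann. of Math. 81 (1965)), a transitive continuous action of a Polish group on a Polish space has open orbit maps. So the bijection is open, and $\Gamma/\Gamma_x\cong X$. By Theorem 2 the closed subgroup $\Gamma_x$ is not compact.
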